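\title{Length sets in power monoids of linearly orderable monoids}

\begin{abstract}
The finite subsets of a monoid $H$ that contain the identity form a monoid $\mathcal P_{\mathrm{fin},1}(H)$ under setwise multiplication. We prove that if $H$ is linearly orderable and non-trivial, then every non-empty finite set of integers $\ge 2$ is the set of lengths of the factorizations into atoms of some element of $\mathcal P_{\mathrm{fin},1}(H)$. More precisely, for any integers $n_1,\dots,n_r\ge2$ we construct an element with exactly $r$ factorizations up to order, of lengths $n_1,\dots,n_r$, no two of which share an atom. The construction takes place in $\mathbb N^d$: above a discrete cube we stack layers, each of which forbids one pair of edges of the cube from occurring in the same factorization.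
\end{abstract}

\section{Introduction}

Let $H$ be a multiplicatively written monoid with identity $1_H$; it need not be commutative or cancellative. The finite subsets $X\subseteq H$ with $1_H\in X$ form a monoid $\mathcal P_{\mathrm{fin},1}(H)$ under
\[
XY=\{xy: x\in X,\ y\in Y\},
\]
with identity $\{1_H\}$. An \emph{atom} of a monoid is a non-unit that is not a product of two non-units. A \emph{factorization} of $X\in\mathcal P_{\mathrm{fin},1}(H)$ is a sequence $(A_1,\dots,A_k)$ of atoms of $\mathcal P_{\mathrm{fin},1}(H)$ with $X=A_1\cdots A_k$, where the empty product is the identity; the integer $k\ge0$ is its \emph{length}. Two factorizations are \emph{equal up to order} if one sequence is a rearrangement of the other. The \emph{length set} $\mathsf L(X)$ is the set of lengths of all factorizations of $X$. It is the coarsest record of how far factorization of $X$ is from being unique.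

We write $\mathbb N=\{0,1,2,\dots\}$ and $\mathbb N_{\ge2}=\{2,3,\dots\}$. For $H=(\mathbb N,+)$ the operation is the sumset $X+Y$, and a factorization writes a finite set of integers as a sum of sets that cannot be decomposed further. A set $\{0,a\}$ with $a\ge1$ is an atom: a summand of $\{0,a\}$ is contained in $\{0,a\}$, and $\{0,a\}+\{0,a\}$ contains $2a$. Factorization fails to be unique already for
\begin{equation}\label{eq:0123}
\{0,1,2,3\}=\{0,1\}+\{0,2\}=\{0,1\}+\{0,1\}+\{0,1\}.
\end{equation}
The maximum of a sum of $k$ non-units is at least $k$, so $\mathsf L(\{0,1,2,3\})=\{2,3\}$. The identity \eqref{eq:0123} also shows that $\mathcal P_{\mathrm{fin},1}(\mathbb N)$ is not cancellative, since $\{0,1\}+\{0,2\}=\{0,1\}+\{0,1,2\}$: one factor of a set does not determine the complementary factor.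

The monoid $H$ is \emph{linearly orderable} if there is a total order $\preceq$ on $H$ such that $x\prec y$ implies $uxv\prec uyv$ for all $u,v\in H$. The monoid $(\mathbb N,+)$ is the basic example. For linearly orderable $H$, a counting argument (Section~\ref{sec:constraints}) shows that every length set is finite and non-empty, and a length set that contains $0$ or $1$ is $\{0\}$ or $\{1\}$. No further restriction is visible, so one may guess that there is none; to confirm this one has to produce, for instance, a set with factorizations of lengths $2$ and $4$ but none of length $3$. The guess is posed as a conjecture in \cite{slides}, in the form of the following statement, which we prove.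

\begin{theorem}\label{thm:main}
Let $H\neq\{1_H\}$ be a linearly orderable monoid. Then every non-empty finite set $L\subseteq\mathbb N_{\ge2}$ is the length set of some $X\in\mathcal P_{\mathrm{fin},1}(H)$.
\end{theorem}

The proof uses only that $H$ contains faithful images of boxes of arbitrary dimension, in the following sense.
\begin{itemize}
\item[(C)] For every $d\ge1$ there are pairwise commuting $x_1,\dots,x_d\in H$ such that the $7^d$ elements $x_1^{a_1}\cdots x_d^{a_d}$ with $0\le a_i\le 6$ are pairwise distinct.
\end{itemize}
Under this condition we control all factorizations, not only their lengths.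

\begin{theorem}\label{thm:strong}
Let $H$ be a monoid satisfying \textup{(C)}, let $r\ge1$, and let $n_1,\dots,n_r\ge2$ be integers, repetitions allowed. Then there is $X\in\mathcal P_{\mathrm{fin},1}(H)$ that has, up to the order of the factors, exactly $r$ factorizations into atoms. Their lengths are $n_1,\dots,n_r$, and no two of them have an atom in common.
\end{theorem}

\begin{corollary}\label{cor:class}
If $H\ne\{1_H\}$ is linearly orderable, then the length sets of the elements of $\mathcal P_{\mathrm{fin},1}(H)$ are exactly $\{0\}$, $\{1\}$ and the non-empty finite subsets of $\mathbb N_{\ge2}$.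
\end{corollary}

Section~\ref{sec:constraints} derives Theorem~\ref{thm:main} and Corollary~\ref{cor:class} from Theorem~\ref{thm:strong}, and Section~\ref{sec:transfer} reduces Theorem~\ref{thm:strong} to a statement about sumsets in $\mathbb N^d$. Section~\ref{sec:tools} provides the three ingredients of the construction and combines them in the smallest case, a set of $13$ points in $\mathbb N^3$. The general construction and its analysis occupy Sections~\ref{sec:construction} and~\ref{sec:fact}.

\section{Constraints on length sets}\label{sec:constraints}

The requirement that all sets contain the identity has a simple consequence on which every argument below rests: the factors of $X$ are to be found among the finitely many subsets of $X$.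

\begin{lemma}\label{lem:subset}
Let $H$ be any monoid.
\begin{itemize}
\item[(a)] If $X=X_1\cdots X_k$ in $\mathcal P_{\mathrm{fin},1}(H)$, then $X_t\subseteq X$ for every $t$.
\item[(b)] The only unit of $\mathcal P_{\mathrm{fin},1}(H)$ is $\{1_H\}$, and a product with a non-unit factor is a non-unit.
\item[(c)] If $0\in\mathsf L(X)$, then $X=\{1_H\}$, and $\mathsf L(\{1_H\})=\{0\}$. If $1\in\mathsf L(X)$, then $X$ is an atom, and $\mathsf L(X)=\{1\}$ for every atom $X$.
\end{itemize}
\end{lemma}

\begin{proof}
For (a), write $x\in X_t$ as the product in which all other factors contribute $1_H$. Part (b) follows: if a product equals $\{1_H\}$, every factor is contained in $\{1_H\}$. For (c), a product of $k\geq1$ atoms is a non-unit by (b), which gives the first sentence. A product $A_1\cdots A_k$ of $k\ge2$ atoms is the product of the non-units $A_1$ and $A_2\cdots A_k$, so it is not an atom, which gives the second.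
\end{proof}

\begin{lemma}\label{lem:order}
Let $H$ be linearly orderable.
\begin{itemize}
\item[(a)] If $x\in H\setminus\{1_H\}$, then the powers $1_H,x,x^2,\dots$ are pairwise distinct.
\item[(b)] If $Y,Z\subseteq H$ are finite and non-empty, then $|YZ|\ge|Y|+|Z|-1$.
\item[(c)] For every $X\in\mathcal P_{\mathrm{fin},1}(H)$, the set $\mathsf L(X)$ is a non-empty subset of $\{0,\dots,|X|-1\}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The order is total, so $1_H\prec x$ or $x\prec 1_H$. Multiplying by $x^k$ gives $x^k\prec x^{k+1}$ for all $k$, or $x^{k+1}\prec x^k$ for all $k$. In both cases the sequence of powers is strictly monotone.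

(b) Let $y_1\prec\dots\prec y_s$ and $z_1\prec\dots\prec z_t$ be the elements of $Y$ and $Z$. Then
\[
y_1z_1\prec y_2z_1\prec\dots\prec y_sz_1\prec y_sz_2\prec\dots\prec y_sz_t
\]
is a chain of $s+t-1$ elements of $YZ$.

(c) A non-unit has at least two elements, so by (b) and induction a product of $k$ non-units has at least $k+1$ elements. Hence every length of $X$ is at most $|X|-1$. For non-emptiness we induct on $|X|$. The identity and the atoms have factorizations. Any other $X$ is a product $YZ$ of non-units, and (b) gives $|X|\ge|Y|+1$ and $|X|\ge|Z|+1$. So $Y$ and $Z$ have factorizations, and therefore $X$ has one.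
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:strong}]
Choose $x\in H\setminus\{1_H\}$ and put $x_i=x^{7^{i-1}}$. These elements commute, and $x_1^{a_1}\cdots x_d^{a_d}=x^{a}$ with $a=a_1+7a_2+\dots+7^{d-1}a_d$. Distinct digit strings with $0\le a_i\le6$ give distinct exponents $a$, by the uniqueness of base-$7$ expansions, and hence distinct powers, by Lemma~\ref{lem:order}(a). So (C) holds. Apply Theorem~\ref{thm:strong} with $L=\{n_1,\dots,n_r\}$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
By Lemmas~\ref{lem:order}(c) and~\ref{lem:subset}(c), every length set is on the list. Conversely, the non-empty finite subsets of $\mathbb N_{\ge2}$ occur by Theorem~\ref{thm:main}, and $\{0\}=\mathsf L(\{1_H\})$. For $\{1\}$ we need an atom. Let $x\ne1_H$. The only non-unit contained in $\{1_H,x\}$ is $\{1_H,x\}$ itself, and its square contains $x^2\notin\{1_H,x\}$ by Lemma~\ref{lem:order}(a). So $\{1_H,x\}$ is an atom by Lemma~\ref{lem:subset}(a).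
\end{proof}

\begin{remark}
Condition (C) is weaker than linear orderability. The base-$7$ argument needs, for each $d$, only an element $x$ whose powers $1_H,x,\dots,x^{7^d-1}$ are distinct. So (C) holds if $H$ has elements with arbitrarily long initial strings of distinct powers, and in particular if some element has infinitely many powers (a coincidence $x^i=x^j$ with $i<j$ leaves only finitely many). It also holds for an infinite elementary abelian $p$-group with $p\ge7$: take $x_1,\dots,x_d$ linearly independent over the field with $p$ elements.

Some hypothesis is needed, because a finite monoid $H$ has only finitely many length sets. Corollary~\ref{cor:class} uses the order beyond (C). The additive group $\mathbb Z\times\mathbb Z/3\mathbb Z$ satisfies (C), the set $A=\{(0,0),(0,1)\}$ is an atom because $|A+A|=3$, and the sum of $k$ copies of $A$ is $\{0\}\times\mathbb Z/3\mathbb Z$ for every $k\ge2$. This set has an infinite length set.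
\end{remark}

\section{Reduction to sumsets in $\mathbb N^d$}\label{sec:transfer}

Let $\mathcal P(\mathbb N^d)$ denote $\mathcal P_{\mathrm{fin},1}$ of the additive monoid $\mathbb N^d$: the finite subsets of $\mathbb N^d$ containing $0$, under setwise addition. We write $[0,c]^d$ for $\{0,1,\dots,c\}^d$. The core of the paper is the following statement, proved in Sections~\ref{sec:tools}--\ref{sec:fact}.

\begin{proposition}\label{prop:lattice}
Let $r\ge1$ and $n_1,\dots,n_r\ge2$. There are $d\ge1$ and $F\in\mathcal P(\mathbb N^d)$ with $F\subseteq[0,3]^d$ such that $F$ has exactly $r$ factorizations up to order, their lengths are $n_1,\dots,n_r$, and no two of them have an atom in common.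
\end{proposition}

To move $F$ into $H$, let $x_1,\dots,x_d$ be as in (C) and define
\[
\psi\colon\mathbb N^d\to H,\qquad \psi(z)=x_1^{z_1}\cdots x_d^{z_d}.
\]
This is a monoid homomorphism because the $x_i$ commute, so $\psi(B+C)=\psi(B)\psi(C)$ for sets $B,C$, and $\psi$ is injective on $[0,6]^d$. The danger is that $\psi(F)$ acquires new factorizations through coincidences in $H$. The factors of $\psi(F)$ come from subsets of $[0,3]^d$, and the sum of two such subsets lies in $[0,6]^d$, where there are no coincidences. This is the origin of the number $7$ in (C).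

\begin{lemma}\label{lem:transfer}
Let $\mathcal S$ be the family of all $A\subseteq[0,3]^d$ with $0\in A$, and let $A\in\mathcal S$.
\begin{itemize}
\item[(a)] The map $B\mapsto\psi(B)$ is injective on $\mathcal S$, and $\psi(A)=\{1_H\}$ if and only if $A=\{0\}$.
\item[(b)] If $\psi(A)=YZ$ with $Y,Z\in\mathcal P_{\mathrm{fin},1}(H)$, then $Y=\psi(B)$ and $Z=\psi(C)$ for some $B,C\in\mathcal S$ with $B+C=A$.
\item[(c)] $\psi(A)$ is an atom of $\mathcal P_{\mathrm{fin},1}(H)$ if and only if $A$ is an atom of $\mathcal P(\mathbb N^d)$.
\item[(d)] The map $(A_1,\dots,A_k)\mapsto(\psi(A_1),\dots,\psi(A_k))$ is a bijection from the factorizations of $A$ onto the factorizations of $\psi(A)$.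
\end{itemize}
\end{lemma}

\begin{proof}
(a) Both claims follow from the injectivity of $\psi$ on $[0,3]^d$ and $\psi(0)=1_H$.

(b) By Lemma~\ref{lem:subset}(a), $Y,Z\subseteq\psi(A)$, so $Y=\psi(B)$ and $Z=\psi(C)$ with $B,C\subseteq A$. Since $1_H\in Y\cap Z$ and $0$ is the only point of $[0,3]^d$ mapped to $1_H$, we have $0\in B\cap C$. Now $\psi(B+C)=YZ=\psi(A)$, and both $B+C$ and $A$ lie in $[0,6]^d$. Hence $B+C=A$.

(c) By (a), $A$ is a unit if and only if $\psi(A)$ is. If $\psi(A)$ is a product of two non-units, then $A$ is a sum of two non-units by (b) and (a). If $A=B+C$ with non-units $B,C$, then $B,C\subseteq A$ lie in $\mathcal S$, and $\psi(A)=\psi(B)\psi(C)$ is a product of two non-units by (a).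

(d) If $A=A_1+\dots+A_k$ with atoms $A_t$, then $A_t\subseteq A$ lies in $\mathcal S$, so $\psi(A_t)$ is an atom by (c), and $\psi(A_1)\cdots\psi(A_k)=\psi(A)$. The map is injective by (a). For surjectivity we induct on $k$, for all $A\in\mathcal S$ at once. Let $\psi(A)=Y_1\cdots Y_k$ with atoms $Y_t$. If $k=0$, then $A=\{0\}$ by (a). If $k\ge1$, apply (b) with $Y=Y_1$ and $Z=Y_2\cdots Y_k$: we obtain $A=A_1+C$ with $A_1,C\in\mathcal S$, $\psi(A_1)=Y_1$ and $\psi(C)=Y_2\cdots Y_k$. Then $A_1$ is an atom by (c), and the induction hypothesis applies to $C$.
\end{proof}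

Injectivity on $[0,3]^d$ alone would not suffice: for the reduction map $\mathbb N\to\mathbb Z/4\mathbb Z$, the image of the atom $\{0,2\}$ is the sum of two copies of itself.

\begin{proof}[Proof of Theorem~\ref{thm:strong} from Proposition~\ref{prop:lattice}]
Take $d$ and $F$ from the proposition and put $X=\psi(F)$. The bijection of Lemma~\ref{lem:transfer}(d) preserves lengths. By Lemma~\ref{lem:transfer}(a), two factorizations of $F$ are equal up to order, or share an atom, if and only if the same holds for their images.
\end{proof}

\section{Cubes, lines and a planar set}\label{sec:tools}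

From now on we work additively. Let $e_1,\dots,e_d$ be the standard basis of $\mathbb N^d$. We call $\{0,e_i\}$ an \emph{edge}, and for $K\subseteq\{1,\dots,d\}$ we call
\[
E_K=\sum_{i\in K}\{0,e_i\}=\Big\{\sum_{i\in J}e_i: J\subseteq K\Big\}
\]
a \emph{cube}. Thus $|E_K|=2^{|K|}$ and $E_\emptyset=\{0\}$. We say that $A$ \emph{divides} $M$ if $A+S=M$ for some set $S$. Cubes are the starting point because all their decompositions can be listed.

\begin{lemma}\label{lem:cube}
\begin{itemize}
\item[(a)] If $A+B=E_K$ with $A,B\in\mathcal P(\mathbb N^d)$, then $A=E_{K'}$ and $B=E_{K''}$, where $K$ is the disjoint union of $K'$ and $K''$.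
\item[(b)] Every edge is an atom, and up to order the only factorization of $E_K$ is $\sum_{i\in K}\{0,e_i\}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $A,B\subseteq E_K$. Let $K'$ be the set of coordinates in which some element of $A$ equals $1$, and define $K''$ in the same way for $B$. Then $A\subseteq E_{K'}$, $B\subseteq E_{K''}$ and $K',K''\subseteq K$. The sets $K'$ and $K''$ are disjoint, since otherwise some element of $A+B$ has a coordinate equal to $2$. Therefore
\[
2^{|K|}=|A+B|\le|A|\,|B|\le2^{|K'|+|K''|}\le2^{|K|},
\]
and equality throughout gives $A=E_{K'}$, $B=E_{K''}$ and $K'\cup K''=K$.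

(b) For $K=\{i\}$, one of $K',K''$ in (a) is empty, so one summand is $\{0\}$; thus $\{0,e_i\}$ is an atom. If $E_K=A_1+\dots+A_k$ with atoms $A_t$, then repeated use of (a) gives $A_t=E_{K_t}$, where $K$ is the disjoint union of the $K_t$. Each $K_t$ is non-empty as $A_t$ is a non-unit, and $|K_t|\ge2$ is impossible as $E_{K_t}$ would be the sum of an edge and a smaller non-trivial cube.
\end{proof}

This settles Proposition~\ref{prop:lattice} for $r=1$: take $d=n_1$ and $F=E_{\{1,\dots,n_1\}}$.

For several lengths we want a set that is divisible by many edges, but in which certain pairs of edges cannot be split off together. Two difficulties arise. We need a set that is divisible by each of two edges but not by their sum; and, because of the failure of cancellation in \eqref{eq:0123}, we must make sure that the complementary factor of an edge is unique. The second difficulty disappears when the set is thin in the direction of the edge. By a \emph{line in direction $i$} we mean a set of all points of $\mathbb N^d$ whose coordinates other than the $i$-th have prescribed values; an \emph{interval} on such a line is a set of consecutive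 points.

\begin{lemma}\label{lem:line}
Let $M\subseteq\mathbb N^d$, and suppose that every line in direction $i$ meets $M$ in the empty set or in an interval with $2$ or $3$ elements. Then the equation $\{0,e_i\}+S=M$ has exactly one solution $S\subseteq\mathbb N^d$, namely $S=\{x\in M:x+e_i\in M\}$.
\end{lemma}

\begin{proof}
The equation holds if and only if $\{0,e_i\}+(S\cap\ell)=M\cap\ell$ for every line $\ell$ in direction $i$, so we may assume $d=1$. If $M=\emptyset$, the only solution is $S=\emptyset$. Let $M=\{l,\dots,l+\varepsilon\}$ with $\varepsilon\in\{1,2\}$. The set $S^*=\{x\in M:x+1\in M\}=\{l,\dots,l+\varepsilon-1\}$ is a solution. Any solution $S$ is contained in $S^*$, and comparing minima and maxima shows that $l$ and $l+\varepsilon-1$ belong to $S$. Since $\varepsilon\le2$, these are all the elements of $S^*$.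
\end{proof}

Both bounds matter: a single point is not divisible by an edge, and for intervals with $4$ elements uniqueness fails by \eqref{eq:0123}.

The first difficulty is resolved by the nine-point set
\[
R=\{(0,0),(1,0),(0,1),(1,1),(2,1),(2,2),(3,2),(2,3),(3,3)\}\subseteq\mathbb N^2
\]
of Figure~\ref{fig:R}. It consists of the squares $\{0,1\}^2$ and $\{2,3\}^2$ and the point $(2,1)$, which has a horizontal neighbor in the first square and a vertical neighbor in the second. We need two properties.
\begin{itemize}
\item[(R1)] Every non-empty row and column of $R$ is an interval with $2$ or $3$ elements. The rows at heights $0,1,2,3$ are $\{0,1\}$, $\{0,1,2\}$, $\{2,3\}$, $\{2,3\}$, and the columns over $0,1,2,3$ are $\{0,1\}$, $\{0,1\}$, $\{1,2,3\}$, $\{2,3\}$.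
\item[(R2)] No square $p+\{0,1\}^2\subseteq R$ contains $(2,1)$. Indeed, $p$ would be one of $(2,1)$, $(1,1)$, $(2,0)$, $(1,0)$, and the square would then contain $(3,1)$, $(1,2)$, $(2,0)$, $(2,0)$, respectively, none of which lies in $R$.
\end{itemize}
By (R1) and Lemma~\ref{lem:line}, each of the two edges of $\mathbb N^2$ divides $R$ with a unique complement:
\begin{align*}
R&=\{0,e_1\}+P_1, & P_1&=\{p\in R:p+e_1\in R\}=\{(0,0),(0,1),(1,1),(2,2),(2,3)\},\\
R&=\{0,e_2\}+P_2, & P_2&=\{p\in R:p+e_2\in R\}=\{(0,0),(1,0),(2,1),(2,2),(3,2)\}.
\end{align*}
By (R2), the sum $\{0,1\}^2$ of the two edges does not divide $R$: if $\{0,1\}^2+S=R$, then $(2,1)$ lies in a square $s+\{0,1\}^2\subseteq R$ with $s\in S$.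

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\foreach \s in {0,5,10}{
  \begin{scope}[xshift=\s cm]
  \draw[gray!40] (0,0) grid (3,3);
  \end{scope}}
\foreach \x/\y in {0/0,0/1,1/1,2/2,2/3}
  \draw[very thick] (5+\x,\y) -- (6+\x,\y);
\foreach \x/\y in {0/0,1/0,2/1,2/2,3/2}
  \draw[very thick] (10+\x,\y) -- (10+\x,\y+1);
\foreach \x/\y in {0/0,1/0,0/1,1/1,2/1,2/2,3/2,2/3,3/3}{
  \fill (\x,\y) circle (3pt);
  \draw[fill=white] (5+\x,\y) circle (3pt);
  \draw[fill=white] (10+\x,\y) circle (3pt);}
\draw (2,1) circle (6.5pt);
\foreach \x/\y in {0/0,0/1,1/1,2/2,2/3} \fill (5+\x,\y) circle (3pt);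
\foreach \x/\y in {0/0,1/0,2/1,2/2,3/2} \fill (10+\x,\y) circle (3pt);
\node at (1.5,-0.7) {$R$};
\node at (6.5,-0.7) {$\{0,e_1\}+P_1$};
\node at (11.5,-0.7) {$\{0,e_2\}+P_2$};
\end{tikzpicture}
\caption{Left: the nine-point set $R\subseteq\{0,1,2,3\}^2$; the circled point $(2,1)$ lies in no unit square with all four corners in $R$. Middle and right: $R$ is a union of horizontal unit segments and also a union of vertical ones; the filled points, where the segments start, form the sets $P_1$ and $P_2$.}
\label{fig:R}
\end{figure}

Lemma~\ref{lem:cube} restricts the possible divisors to cubes, and $R$ separates two edges. To impose both conditions on one set we place them in different layers.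

\begin{example}\label{ex:small}
Let $F=\big(\{0,1\}^2\times\{0\}\big)\cup\big(R\times\{1\}\big)\subseteq\mathbb N^3$, a set of $13$ points. We determine all decompositions $F=V+G$ into two non-units. The third coordinate takes only the values $0$ and $1$ on $F$, so at most one summand has a point at height $1$; say $V$ lies at height $0$, and regard it as a subset of $\mathbb N^2$. If $G_0,G_1\subseteq\mathbb N^2$ are the layers of $G$ at heights $0$ and $1$, the equation $F=V+G$ means
\[
V+G_0=\{0,1\}^2\qquad\text{and}\qquad V+G_1=R .
\]
By Lemma~\ref{lem:cube}(a), the first equation leaves $V=\{0,e_1\}$, $\{0,e_2\}$ or $\{0,1\}^2$, and the second excludes $\{0,1\}^2$. In the two remaining cases $G$ is determined, and the only decompositions are $F=\{0,e_1\}+G^{(1)}=\{0,e_2\}+G^{(2)}$ with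
\[
G^{(1)}=\big(\{0,e_2\}\times\{0\}\big)\cup\big(P_1\times\{1\}\big),\qquad
G^{(2)}=\big(\{0,e_1\}\times\{0\}\big)\cup\big(P_2\times\{1\}\big).
\]
The set $G^{(1)}$ is an atom. Otherwise $G^{(1)}=V'+G'$ with non-units $V',G'$ and $V'$ at height $0$, and then $\{0,e_1\}+V'$ would be a summand of $F$ at height $0$ with more than two elements. Exchanging the indices shows that $G^{(2)}$ is an atom. So $F$ has exactly two factorizations, both of length $2$. Had we put $\{0,1\}^2$ instead of $R$ at height $1$, we would have obtained a cube, with one factorization of length $3$.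

The map $\psi(z)=z_1+7z_2+49z_3$ of Section~\ref{sec:transfer} turns $F$ into a set of integers with exactly two factorizations:
\begin{align*}
\{0,1,7,8,49,50,56,57,58,65,66,72,73\}&=\{0,1\}+\{0,7,49,56,57,65,72\}\\
&=\{0,7\}+\{0,1,49,50,58,65,66\}.
\end{align*}
\end{example}

\section{The construction}\label{sec:construction}

Let $r\ge2$ and $n_1,\dots,n_r\ge2$. The $j$-th factorization will consist of $n_j-1$ edges and one large atom. So put $n=\sum_j(n_j-1)$ and partition $[n]=\{1,\dots,n\}$ into \emph{blocks} $I_1,\dots,I_r$ with $|I_j|=n_j-1$. The blocks are non-empty because $n_j\ge2$. Edges from the same block should be compatible and edges from different blocks should not, so each pair of coordinates from different blocks receives a layer of its own that contains a copy of $R$.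

Let $D$ be the set of pairs $(a,b)$ with $a\in I_i$, $b\in I_j$ and $i<j$. It is non-empty as $r\ge2$. Let $m=|D|$, let $f_{ab}$ for $(a,b)\in D$ be the standard basis of $\mathbb N^m$, and put
\[
d=n+m,\qquad \mathbb N^d=\mathbb N^n\times\mathbb N^m,\qquad T=\{0\}\cup\{f_{ab}:(a,b)\in D\}\subseteq\mathbb N^m.
\]
We identify $\mathbb N^n$ with $\mathbb N^n\times\{0\}$ and call it the \emph{base}. Let $\pi\colon\mathbb N^d\to\mathbb N^m$ be the projection. For $G\subseteq\mathbb N^d$ and $q\in\mathbb N^m$, the \emph{layer} of $G$ at $q$ is $G_q=\{x\in\mathbb N^n:(x,q)\in G\}$. We define $F\subseteq\mathbb N^d$ by its layers: $F_q=\emptyset$ for $q\notin T$, and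
\[
F_0=E_{[n]},\qquad F_{f_{ab}}=\{x\in\mathbb N^n:(x_a,x_b)\in R,\ x_i\in\{0,1\}\text{ for }i\ne a,b\}.
\]
Then $0\in F\subseteq[0,3]^d$ and $\pi(F)=T$. For $r=2$ and $n_1=n_2=2$ this is the set of Example~\ref{ex:small}.

Adding a subset of the base does not mix layers: if $V\subseteq\mathbb N^n$ and $G\subseteq\mathbb N^d$, then
\begin{equation}\label{eq:layers}
(V+G)_q=V+G_q\qquad\text{for all }q\in\mathbb N^m .
\end{equation}
The index set $T$ is chosen so that in every decomposition all summands but one lie in the base. By \eqref{eq:layers}, the layers then act as independent conditions on these summands.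

\begin{lemma}\label{lem:one}
Let $G=A_1+\dots+A_k$ with $A_t\in\mathcal P(\mathbb N^d)$ and $\pi(G)=T$. Then exactly one $A_t$ is not contained in the base.
\end{lemma}

\begin{proof}
We have $\pi(A_1)+\dots+\pi(A_k)=T\ne\{0\}$, so some $A_t$ is not contained in the base. Suppose that $p\in\pi(A_t)$ and $p'\in\pi(A_{t'})$ are non-zero, with $t\ne t'$. All $\pi(A_s)$ contain $0$, so $p$, $p'$ and $p+p'$ lie in $T$. Non-zero elements of $T$ have coordinate sum $1$, so $p+p'$ has coordinate sum $2$ and is not in $T$, a contradiction.
\end{proof}

\section{The factorizations of $F$}\label{sec:fact}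

By Lemma~\ref{lem:one}, the factorizations of $F$ are governed by the divisors of $F$ inside the base. We first show which of them can occur, and then that each one does occur, with a unique complement. The empty set counts as contained in every block.

\begin{lemma}\label{lem:which}
If $V+G=F$ with $V,G\in\mathcal P(\mathbb N^d)$ and $V$ contained in the base, then $V=E_K$ for a set $K\subseteq[n]$ contained in a block.
\end{lemma}

\begin{proof}
By \eqref{eq:layers} with $q=0$ we have $V+G_0=E_{[n]}$, and $0\in V\cap G_0$. Lemma~\ref{lem:cube}(a) gives $V=E_K$ with $K\subseteq[n]$. Suppose that $K$ meets two blocks, so that $a,b\in K$ for some $(a,b)\in D$, and put $q=f_{ab}$. By \eqref{eq:layers},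
\[
F_q=E_K+G_q=\{0,e_a\}+\{0,e_b\}+S,\qquad S=E_{K\setminus\{a,b\}}+G_q .
\]
The point $2e_a+e_b$ lies in $F_q$ because $(2,1)\in R$. Hence it lies in $s+\{0,e_a\}+\{0,e_b\}\subseteq F_q$ for some $s\in S$. Projecting to the coordinates $(a,b)$ gives a square $(s_a,s_b)+\{0,1\}^2\subseteq R$ that contains $(2,1)$, contrary to (R2).
\end{proof}

\begin{lemma}\label{lem:quot}
Let $K\subseteq[n]$ be contained in a block. Then there is exactly one set $G^K\subseteq\mathbb N^d$ with $E_K+G^K=F$. It satisfies $\pi(G^K)=T$ and $(G^K)_0=E_{[n]\setminus K}$; in particular $G^K\in\mathcal P(\mathbb N^d)$.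
\end{lemma}

\begin{proof}
By \eqref{eq:layers} we must show that for each $q\in\mathbb N^m$ the equation
\begin{equation}\label{eq:quot}
E_K+S=F_q
\end{equation}
has exactly one solution $S\subseteq\mathbb N^n$. For $q\notin T$ the only solution is $S=\emptyset$. Fix $q\in T$. Call a coordinate $i\in[n]$ \emph{special} if $q=f_{ab}$ and $i\in\{a,b\}$, and \emph{ordinary} otherwise. The coordinates $a$ and $b$ lie in different blocks, so a set contained in a block has at most one special coordinate. For every such set $K$, let $S^K$ consist of all $x\in\mathbb N^n$ such that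
\begin{itemize}
\item $x_i=0$ for ordinary $i\in K$, and $x_i\in\{0,1\}$ for ordinary $i\notin K$;
\item if $q=f_{ab}$, then $(x_a,x_b)$ lies in $P_1$ if $a\in K$, in $P_2$ if $b\in K$, and in $R$ if $a,b\notin K$.
\end{itemize}
Thus $S^\emptyset=F_q$. We remove one edge at a time.

\emph{Claim.} If $i\in K$ and $K^-=K\setminus\{i\}$, then $S^K$ is the only solution $S$ of $\{0,e_i\}+S=S^{K^-}$.

Let $i$ be ordinary. Since $i\notin K^-$, the definition of $S^{K^-}$ requires $x_i\in\{0,1\}$, and no other condition involves $x_i$. So a line in direction $i$ meets $S^{K^-}$ in the empty set or in two consecutive points, and Lemma~\ref{lem:line} gives the unique solution $\{x\in S^{K^-}:x_i=0\}=S^K$. Let $i=a$ be special. Then $b\notin K$, so $a,b\notin K^-$, and the condition on the special coordinates in $S^{K^-}$ is $(x_a,x_b)\in R$. A line in direction $a$ therefore meets $S^{K^-}$ in the empty set or in a copy of a row of $R$. By (R1) and Lemma~\ref{lem:line} the unique solution is the set of $x\in S^{K^-}$ with $(x_a,x_b)+(1,0)\in R$, that is, with $(x_a,x_b)\in P_1$. This set is $S^K$. Let $i=b$ be special. Then $a,b\notin K^-$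 again, a line in direction $b$ meets $S^{K^-}$ in the empty set or in a copy of a column of $R$, and the unique solution is the set of $x\in S^{K^-}$ with $(x_a,x_b)\in P_2$, which is $S^K$. This proves the claim.

We now show by induction on $|K|$ that $S^K$ is the only solution of \eqref{eq:quot}. For $K=\emptyset$ the equation reads $S=F_q$. For $i\in K$, equation \eqref{eq:quot} can be written as $E_{K^-}+\big(\{0,e_i\}+S\big)=F_q$. By the induction hypothesis it is equivalent to $\{0,e_i\}+S=S^{K^-}$, and by the claim to $S=S^K$.

So $G^K$ exists and is unique. Its layers at $q\in T$ are non-empty because $F_q\neq\emptyset$, which gives $\pi(G^K)=T$. For $q=0$ all coordinates are ordinary, and $S^K=E_{[n]\setminus K}$.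
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lattice}]
The case $r=1$ was settled after Lemma~\ref{lem:cube}. Let $r\ge2$, let $F$ be as in Section~\ref{sec:construction}, and put $G^{(j)}=G^{I_j}$ for $1\le j\le r$, so that
\begin{equation}\label{eq:facts}
F=G^{(j)}+\sum_{i\in I_j}\{0,e_i\}.
\end{equation}

\emph{Each $G^{(j)}$ is an atom.} It is a non-unit because $\pi(G^{(j)})=T\ne\{0\}$. Suppose $G^{(j)}=G'+G''$ with non-units $G',G''$. By Lemma~\ref{lem:one} we may assume that $G''$ lies in the base. Then $F=V+G'$ with $V=E_{I_j}+G''$ in the base, so $V=E_K$ with $K$ contained in a block, by Lemma~\ref{lem:which}. From $E_{I_j}\subseteq V$ we get $I_j\subseteq K$. As $I_j$ is non-empty, the block containing $K$ is $I_j$, and $V=E_{I_j}$. But for $0\ne g\in G''$ the point $g+\sum_{i\in I_j}e_i\in V$ has a larger coordinate sum than every point of $E_{I_j}$, a contradiction.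

Edges are atoms, so \eqref{eq:facts} is a factorization of length $|I_j|+1=n_j$.

\emph{There are no other factorizations.} Let $F=A_1+\dots+A_k$ with atoms $A_t$. By Lemma~\ref{lem:one} we may assume, after reordering, that $A_2,\dots,A_k$ lie in the base. Put $V=A_2+\dots+A_k$, with $V=\{0\}$ if $k=1$. By Lemma~\ref{lem:which}, $V=E_K$ with $K\subseteq I_j$ for some $j$, and by Lemma~\ref{lem:cube}(b) the atoms $A_2,\dots,A_k$ are, up to order, the edges $\{0,e_i\}$ with $i\in K$. Now
\[
E_K+A_1=F=E_K+\big(E_{I_j\setminus K}+G^{(j)}\big),
\]
and the uniqueness in Lemma~\ref{lem:quot} allows us to cancel $E_K$: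
\[
A_1=E_{I_j\setminus K}+G^{(j)} .
\]
Since $A_1$ is an atom and $G^{(j)}$ is a non-unit, $E_{I_j\setminus K}=\{0\}$. Hence $K=I_j$ and $A_1=G^{(j)}$, and the factorization is \eqref{eq:facts} up to order.

\emph{No two of the factorizations share an atom.} The blocks are disjoint, so no edge occurs for two values of $j$. The sets $G^{(j)}$ are pairwise distinct, since their layers $E_{[n]\setminus I_j}$ at $0$ are. Finally, $G^{(j)}$ is not contained in the base, so it differs from every edge $\{0,e_i\}$ with $i\in[n]$. In particular the $r$ factorizations are distinct up to order, even when some of the $n_j$ coincide.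
\end{proof}

This completes the proof of Theorem~\ref{thm:strong}, and with it of Theorem~\ref{thm:main} and Corollary~\ref{cor:class}.

\begin{example}
For $L=\{2,4\}$ take the blocks $I_1=\{1\}$ and $I_2=\{2,3,4\}$. There are three layers above the cube $E_{[4]}$, indexed by $(1,2)$, $(1,3)$ and $(1,4)$, so $d=7$. A factorization of length $3$ would consist of two edges and one atom outside the base. Pairs of edges that include $\{0,e_1\}$ are forbidden by the layers; this is where (R2) is used. A pair such as $\{0,e_2\},\{0,e_3\}$ does divide $F$, but its only complement is $\{0,e_4\}+G^{(2)}$, which is not an atom. Here the upper bound $3$ in (R1) is used: it gives the uniqueness of the complement, which rules out a second complement that might be an atom, as $\{0,2\}$ is in \eqref{eq:0123}.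
\end{example}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Power monoids and a conjecture by Bienvenu and Geroldinger},
\texttt{http://imsc.uni-graz.at/AlgNTh/slides/Slides\_Tringali\_300323.pdf}

\end{thebibliography}
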